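# Automorphism towers of centerless groups stop strictly below $\delta_{\mathcal P(\kappa)}$

## 1. The infinite dihedral group climbs to height $\omega+1$

Work in the group $\mathrm{Aff}(\mathbb Q)$ of maps $x\mapsto ax+c$ with $a\in\mathbb Q^\times$, $c\in\mathbb Q$, and write $(a,c)$ for this map. Let $t_b=(1,b)$ be a translation and $r=(-1,0)$. For $\sigma=(a,c)$ a direct computation gives
$$\sigma t_b\sigma^{-1}=t_{ab},\qquad \sigma r\sigma^{-1}=(-1,2c).\tag{1}$$
So if $\sigma$ commutes with $r$ and with one $t_b$, $b\neq0$, then $a=1$ and $c=0$, and $\sigma$ is the identity.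

Start with the infinite dihedral group $H_0=\{(\pm1,b)\mid b\in\mathbb Z\}$. Its center is trivial. What is its automorphism group? We answer this for a slightly larger family. Let $R=\mathbb Z[1/2]$, with unit group $U=\{\pm2^k\mid k\in\mathbb Z\}$, let $X$ be $2^{-n}\mathbb Z$ or $R$, and put $D_X=\{(\pm1,b)\mid b\in X\}$. The elements $(-1,b)$ have order $2$ and the translations $t_b$, $b\ne0$, have infinite order. So an automorphism $\varphi$ of $D_X$ satisfies $\varphi(t_b)=t_{\varphi_0(b)}$ for an additive automorphism $\varphi_0$ of $X$, and $\varphi(r)=(-1,c)$ with $c\in X$. The map $\varphi_0$ is multiplication by some $v$, where $v=\pm1$ if $X=2^{-n}\mathbb Z$ and $v\in U$ if $X=R$. By (1), conjugation by $(v,c/2)$ agrees with $\varphi$ on all $t_b$ and on $r$, hence on $D_X$, and by the remark after (1) no other element of $\mathrm{Aff}(\mathbb Q)$ does this. Conversely, every such $(v,c/2)$ conjugates $D_X$ onto itself. Thus $\operatorname{Aut}(D_X)$ is the group of all these $(v,c/2)$, and an inner automorphism corresponds to the element of $D_X$ that induces it.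

Now iterate. With
$$H_n=\{(\pm1,b)\mid b\in2^{-n}\mathbb Z\},\quad H_\omega=\bigcup_nH_n=\{(\pm1,b)\mid b\in R\},\quad H_{\omega+1}=\{(u,b)\mid u\in U,\ b\in R\}$$
we have found $\operatorname{Aut}(H_n)=H_{n+1}$ and, since $\tfrac12R=R$, also $\operatorname{Aut}(H_\omega)=H_{\omega+1}$. Each step so far is a proper extension.

The next step is not. Let $\varphi$ be an automorphism of $H_{\omega+1}$. The commutator of $r$ and $t_b$ is $t_{-2b}$, and $2R=R$, so the commutator subgroup contains all translations $t_b$, $b\in R$; it equals this set because the quotient $U$ is abelian. So $\varphi(t_b)=t_{vb}$ for some $v\in U$. Since $\varphi(r)$ inverts every translation, $\varphi(r)=(-1,c)$ with $c\in R$. Follow $\varphi$ by conjugation with the inverse of $(v,c/2)\in H_{\omega+1}$; the result $\psi$ fixes all $t_b$ and $r$. Let $d=(2,0)$. Since $\psi(d)t_b\psi(d)^{-1}=t_{2b}$, we get $\psi(d)=(2,e)$ for some $e$. This must commute with $r$, and $r(2,e)r^{-1}=(2,-e)$, so $e=0$. The elements $r,d,t_b$ generate $H_{\omega+1}$, so $\psi$ is the identity and $\varphi$ is inner.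

So the process of taking automorphism groups, started at the infinite dihedral group, goes through $\omega+1$ proper steps and then stops. Two details will return. First, $d=(2,0)$ enters at stage $\omega+1$, while each conjugate $d^{-1}t_bd=t_{b/2}$ enters at a finite stage. Second, $(3,0)$ never enters. How long can this process go on, for a group of a given infinite size?

## 2. The height of the tower and the ordinal $\delta_{\mathcal P(\kappa)}$

**Definition (automorphism tower).** Let $G$ be a centerless group. For $g\in G$ let $\iota_g$ be the map $h\mapsto ghg^{-1}$, and let $\iota_G\colon G\to\operatorname{Aut}(G)$, $g\mapsto\iota_g$. Since $G$ is centerless, $\iota_G$ is an embedding, and $\operatorname{Aut}(G)$ is again centerless. Put $G_0=G$, $G_{\alpha+1}=\operatorname{Aut}(G_\alpha)$ with $\iota_{\alpha,\alpha+1}=\iota_{G_\alpha}$, and at limits $\lambda$ let $G_\lambda$ be the direct limit of the earlier groups. This gives embeddings $\iota_{\alpha,\beta}\colon G_\alpha\to G_\beta$ for $\alpha<\beta$. The height $\tau(G)$ is the least $\alpha$ such that $\iota_{\alpha,\alpha+1}$ is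 an isomorphism.

Section 1 says that $\tau(D_\infty)=\omega+1$: the chain $H_0\le H_1\le\dots\le H_\omega\le H_{\omega+1}$ is the tower after identification.

If $G$ is infinite and $|G|=\kappa$, then $\tau(G)<(2^\kappa)^+$ (Thomas, 1998). For a cardinal $\kappa$, let $\tau^c_\kappa$ be the least ordinal such that $\tau(G)<\tau^c_\kappa$ for every centerless group $G$ with $|G|=\kappa$.

**Definition (Kripke–Platek set theory).** KP consists of extensionality, foundation, pairing, union, and the schemes of separation and collection for $\Delta_0$ formulas (formulas in which all quantifiers are bounded). A transitive model of KP is a transitive set $A$ satisfying it.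

Fix such an $A$ with $\omega\in A$. A $\Sigma_1$ formula has one unbounded existential quantifier in front of a $\Delta_0$ formula. A predicate on $A$ is $\Delta_1$ if both it and its complement are $\Sigma_1$-definable over $A$; parameters from $A$ are always allowed. A $\Sigma_1$ function on $A$ is a total function with $\Sigma_1$ graph; its graph is then $\Delta_1$. We use these standard facts (Barwise, *Admissible Sets and Structures*, Ch. I).

* $\Delta_1$-separation: a $\Delta_1$ subset of an element of $A$ is an element of $A$.
* $\Sigma_1$-collection: if $a\in A$, $\varphi$ is $\Sigma_1$, and for all $x\in a$ there is $y\in A$ with $\varphi(x,y)$, then some $b\in A$ contains such a $y$ for each $x\in a$.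
* $\Sigma_1$-replacement: a $\Sigma_1$ function restricted to an element of $A$ is an element of $A$.
* $\Sigma_1$-recursion (on ordinals, on $\omega$, on the length of finite sequences): the function defined by recursion from a $\Sigma_1$ function is $\Sigma_1$.
* $\Delta_1$ predicates are closed under Boolean operations, bounded quantification and substitution of $\Sigma_1$ functions.

The ordinal $\delta=A\cap\mathrm{On}$ is a limit. We use collection mostly in the following form. **Bounding.** If $a\in A$, $\varphi$ is $\Sigma_1$, and for every $x\in a$ there is $\gamma<\delta$ with $\varphi(x,\gamma)$, then there is one $\beta<\delta$ such that every $x\in a$ has such a $\gamma\le\beta$. Indeed, take $b$ from $\Sigma_1$-collection and let $\beta$ be the union of the ordinals in $b$.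

Here is a small example of what collection excludes: $V_{\omega+\omega}$ is not a model of KP, because $n\mapsto\omega+n$ is $\Sigma_1$-definable in it by recursion and is not bounded in $\omega+\omega$. On the positive side, if $\chi$ is regular and uncountable, the set $H(\chi)$ of sets hereditarily of size $<\chi$ satisfies KP. Taking $\chi=(2^\kappa)^+$ we get a transitive model containing $\mathcal P(\kappa)$. The transitive collapse of an elementary substructure of size $2^\kappa$ that contains $\mathcal P(\kappa)$ and all elements of its transitive closure is such a model of height $<(2^\kappa)^+$.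

**Definition.** For an infinite cardinal $\kappa$, let $\delta_{\mathcal P(\kappa)}$ be the ordinal height of the least transitive model of KP that contains $\mathcal P(\kappa)$ as an element.

It is known (L., 2012) that for every infinite $\kappa$ either $\tau^c_\kappa<\delta_{\mathcal P(\kappa)}$ or $\tau^c_\kappa=\delta_{\mathcal P(\kappa)}+1$. The second alternative says that all heights are $\le\delta_{\mathcal P(\kappa)}$ and one group of size $\kappa$ has height exactly $\delta_{\mathcal P(\kappa)}$. The following conjecture appears in "Automorphism Towers" (http://www.math.uni-bonn.de/people/pluecke/talks/Basic_2016_talk.pdf): *it is consistent with ZFC that $\tau^c_\kappa=\delta_{\mathcal P(\kappa)}+1$ holds for some infinite cardinal $\kappa$.* We shall disprove it.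

**Theorem A (ZFC; in fact ZF+DC).** Let $\kappa$ be an infinite cardinal and let $A$ be a transitive model of KP with $\mathcal P(\kappa)\in A$. Then there is $\beta\in A\cap\mathrm{On}$ such that $\tau(G)\le\beta$ for every centerless group $G$ with $|G|=\kappa$.

Apply this to the least transitive model $A$ of KP containing $\mathcal P(\kappa)$. Its height $\delta_{\mathcal P(\kappa)}$ is a limit, so $\tau^c_\kappa\le\beta+1<\delta_{\mathcal P(\kappa)}$. Hence ZFC proves $\tau^c_\kappa<\delta_{\mathcal P(\kappa)}$ for every infinite cardinal $\kappa$, and the conjecture is false. The proof will use neither the bound of Thomas nor the dichotomy.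

## 3. Normalizer towers: admissibility alone gives $\le\delta$

The obstacle is easier to see in a simpler kind of tower, where all stages live in one given group.

**Definition (normalizer tower).** For $H\le\Gamma$ let $N_0=H$, $N_{\alpha+1}=N_\Gamma(N_\alpha)$, and $N_\lambda=\bigcup_{\alpha<\lambda}N_\alpha$ for limit $\lambda$. The height is the least $\alpha$ with $N_{\alpha+1}=N_\alpha$.

For example, take $\Gamma=\mathrm{Aff}(\mathbb Q)$ and $H=H_0$. By (1), $(a,c)$ normalizes $D_X$ iff $aX=X$ and $2c\in X$, so $N_n=H_n$, $N_\omega=H_\omega$ and $N_{\omega+1}=H_{\omega+1}$. If $(a,c)$ normalizes $H_{\omega+1}$, then it preserves the translations in it, so $aR=R$; also $2c\in R$; so $(a,c)\in H_{\omega+1}$. The height is again $\omega+1$.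

**Theorem B (ZF+DC).** Let $A$ be a transitive model of KP with $\omega,\Gamma,H\in A$ ($\Gamma$ a group, $H\le\Gamma$), and let $\delta=A\cap\mathrm{On}$.

1. The height is $\le\delta$.
2. If every $\omega$-sequence from $\Gamma$ lies in $A$, then the height is $<\delta$.
3. The hypothesis in (2) cannot be dropped: for $A=L_{\omega_1^{CK}}$ there are countable $H\le\Gamma$ in $A$ with height exactly $\omega_1^{CK}=A\cap\mathrm{On}$.
4. The bound in (2) cannot be lowered: for every transitive $A\models\mathrm{KP}$ with $\omega\in A$ and every ordinal $\beta\in A$ there are $H\le\Gamma$ in $A$ with height exactly $\beta$.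

The sensible first approach is to run the tower inside $A$ and use collection. For $N\le\Gamma$,
$$N_\Gamma(N)=\{e\in\Gamma\mid \forall x\in N\ (exe^{-1}\in N\text{ and }e^{-1}xe\in N)\}$$
is obtained by $\Delta_0$-separation. So by $\Sigma_1$-recursion $\alpha\mapsto N_\alpha$ ($\alpha<\delta$) is $\Sigma_1$, with all $N_\alpha\in A$, and "$e\in N_\alpha$" is $\Delta_1$. Since $\delta$ is a limit, $N_\delta=\bigcup_{\alpha<\delta}N_\alpha$.

**Proof of Theorem B (1).** We show $N_{\delta+1}=N_\delta$ by finding, for a given $e$ that normalizes $N_\delta$, an earlier group that $e$ normalizes. For $\beta<\delta$ and $(x,\varepsilon)\in N_\beta\times\{\pm1\}$ there is $\gamma<\delta$ with $e^\varepsilon xe^{-\varepsilon}\in N_\gamma$. By bounding, there is $\beta'<\delta$, $\beta'>\beta$, with $eN_\beta e^{-1}\cup e^{-1}N_\beta e\subseteq N_{\beta'}$. The map sending $\beta$ to the least such $\beta'$ has $\Delta_1$ graph. Iterating it from $\beta_0=0$ by $\Sigma_1$-recursion we get $\langle\beta_k\mid k<\omega\rangle\in A$, strictly increasing, so $\beta=\sup_k\beta_k$ is a limit ordinal below $\delta$.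 As $N_\beta=\bigcup_kN_{\beta_k}$, we have $eN_\beta e^{-1}\cup e^{-1}N_\beta e\subseteq N_\beta$. Hence $e\in N_{\beta+1}\subseteq N_\delta$. $\square$

Can one continue and get the height strictly below $\delta$? We want to bound, over all $e\in N_\delta$, the stage $\gamma$ at which $e$ enters. Bounding requires an index set in $A$. The set $N_\delta$ is only a $\Sigma_1$ subset of $\Gamma$, given by $\exists\gamma\,(e\in N_\gamma)$, and KP has no $\Sigma_1$-separation. If we index by $\Gamma\in A$ instead, then the elements $e\notin N_\delta$ have no $\gamma$ attached to them, since "$e\notin N_\gamma$ for all $\gamma<\delta$" is a $\Pi_1$ statement. This is exactly where the approach stops. Part (3) shows that no argument using admissibility alone can go on. We prove it now, together with (4).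

**Step 1: a group that reads off the ranks in a tree.** Let $T$ be a set of nonempty finite sequences from a set $I$, closed under nonempty initial segments. Let $V$ be the $\mathbb F_2$-vector space with basis $\{a_s\mid s\in T\}$. For $n\in I$ and $j\in\{0,1\}$ let $D_n^j$ be the linear map with $D_n^ja_s=a_{s^\frown n}$ if $|s|\equiv j\pmod 2$ and $s^\frown n\in T$, and $D_n^ja_s=0$ otherwise. The parity condition gives $(D_n^j)^2=0$, so $(1+D_n^j)^2=1$ and $1+D_n^j\in GL(V)$. Let $H$ be the free group on $\{h_n^j\}$, acting on $V$ by $h_n^j\mapsto1+D_n^j$, and let $\Gamma=V\rtimes H$.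

If $T,I\in A$, then $H,\Gamma\in A$. Indeed, finite sequences over a set in $A$ form a set in $A$ (by recursion on length), $V$ can be taken as the set of finite subsets of $T$ with symmetric difference, $H$ as the set of reduced words, and the action is defined by recursion on word length.

**Step 2: one normalizer step.** Let $N_\alpha=V_\alpha H$ with an $H$-invariant subspace $V_\alpha\le V$. We compute $N_{\alpha+1}$. An element $vh$ normalizes $V_\alpha H$ iff $v$ does. For $w\in V_\alpha$ and $k\in H$, $v\,wk\,v^{-1}=(w+v-kv)k$, so $v$ conjugates $V_\alpha H$ into itself iff $(k-1)v\in V_\alpha$ for all $k\in H$; the condition for $v^{-1}$ is the same. It suffices to check generators $k$, because $(kl-1)v=k(l-1)v+(k-1)v$ and $(k^{-1}-1)v=-k^{-1}(k-1)v$, and $V_\alpha$ is $H$-invariant. Hence $N_{\alpha+1}=V_{\alpha+1}H$ with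
$$V_{\alpha+1}=\{v\in V\mid D_n^jv\in V_\alpha\text{ for all }n,j\}.\tag{2}$$
This is a subspace. It contains $V_\alpha$ by invariance, and it is $H$-invariant since $kv=v+(k-1)v$ with $(k-1)v\in V_\alpha$. Unions at limits preserve the form. Since $N_0=H$, we have $V_0=0$, and $N_\alpha=V_\alpha H$ for all $\alpha$.

**Step 3: the height is the supremum of the ranks.** Let $\mathrm{rk}(s)=\sup\{\mathrm{rk}(s^\frown n)+1\mid s^\frown n\in T\}$ on the well-founded part of $T$ and $\mathrm{rk}(s)=\infty$ elsewhere. We claim $V_\alpha=\operatorname{span}\{a_s\mid\mathrm{rk}(s)<\alpha\}$. This is clear for $\alpha=0$ and at limits. Let it hold for $\alpha$ and let $v=\sum_{s\in F}a_s$ with $F$ finite. Then $D_n^jv$ is the sum of the distinct basis vectors $a_{s^\frown n}$ with $s\in F$, $|s|\equiv j$, $s^\frown n\in T$. By (2), $v\in V_{\alpha+1}$ iff $\mathrm{rk}(s^\frown n)<\alpha$ for all $s\in F$ and all $s^\frown n\in T$, that is, iff $\mathrm{rk}(s)\le\alpha$ for all $s\in F$. This proves the claim. So $N_{\alpha+1}=N_\alpha$ iff no node has rank $\alpha$. If $\mathrm{rk}(s)=\rho$ and $\sigma<\rho$,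 then some child of $s$ has rank $\ge\sigma$ and $<\rho$; by induction $\sigma$ occurs as a rank. The ordinal ranks therefore form an initial segment of the ordinals, and the height is $\sup\{\mathrm{rk}(s)+1\mid\mathrm{rk}(s)<\infty\}$.

**Proof of Theorem B (4).** Let $I=\beta$ and let $T$ be the set of nonempty finite strictly decreasing sequences of ordinals below $\beta$; it lies in $A$. The children of $s$ are the $s^\frown n$ with $n$ smaller than the last entry of $s$, so by induction $\mathrm{rk}(s)$ is the last entry of $s$. Exactly the ordinals below $\beta$ occur, and the height is $\beta$. $\square$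

**Proof of Theorem B (3).** Recall that $A=L_{\omega_1^{CK}}$ satisfies KP and that its subsets of $\omega$ are exactly the hyperarithmetic sets. There is a computable tree $T^*\subseteq{}^{<\omega}\omega$ with an infinite path but no hyperarithmetic infinite path (Kleene). Let $T$ be its set of nonempty nodes; $T\in A$. A node in the well-founded part has rank below $\omega_1^{CK}$, because the tree above it is a computable well-founded tree. Suppose the ordinal ranks were bounded by some $\eta<\omega_1^{CK}$. By $\Sigma_1$-recursion in $A$ the sets of nodes of rank $\le\alpha$, for $\alpha<\eta$, form a sequence in $A$, so the well-founded part belongs to $A$, and so does its complement $C$ in $T$. Since $T^*$ has an infinite path, $C\ne\emptyset$. Nonempty initial segments of elements of $C$ are in $C$, and every element of $C$ has a child in $C$. So recursion in $A$ produces the leftmost infinite path through $C$, as an element of $A$. This is a hyperarithmetic path through $T^*$, a contradiction. Hence the supremum in Step 3 is $\omega_1^{CK}$; the groups $H\le\Gamma$ are countable and lie in $A$.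 $\square$

## 4. Infinite sequences of conjugates that certify non-membership

What is missing is a $\Sigma_1$ reason for "$e$ never enters the tower." Try it on $(3,0)$ in the tower of $H_0$ in $\mathrm{Aff}(\mathbb Q)$. Conjugate an element of $H_0$ by its inverse: $e_1=(3,0)^{-1}t_1(3,0)=t_{1/3}$. Then use $r\in H_0$: $e_2=e_1re_1^{-1}=(-1,2/3)$, the reflection about $1/3$. By (1), if $e$ is the reflection about $c$, that is $e=(-1,2c)$, then $ere^{-1}$ is the reflection about $2c$. So repeated conjugation of $r$ gives reflections about $1/3,2/3,4/3,8/3,\dots$. None of these is in $H_0$, since $2^k/3\notin\mathbb Z$. The same game for $(2,0)$ gives $t_{1/2}$ and then $t_{1/2}rt_{1/2}^{-1}=(-1,1)\in H_0$, and ends. The next lemma says that an infinite run is a proof of non-membership.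

**Lemma 1 (first entrance).** Let $\langle K_\alpha\rangle$ be an increasing chain of subgroups of a group, indexed by all ordinals or by the ordinals $\le\theta$, continuous at limits, with $K_\alpha\trianglelefteq K_{\alpha+1}$. Fix $\gamma$, and let $\langle e_n\mid n<\omega\rangle$ be elements outside $K_\gamma$ such that for each $n$ there are $x_n\in K_\gamma$ and $\varepsilon_n=\pm1$ with $e_{n+1}=e_n^{\varepsilon_n}x_ne_n^{-\varepsilon_n}$. Then no $e_n$ lies in any $K_\alpha$.

*Proof.* Suppose $e_k$ lies in some $K_\alpha$ and let $\sigma_k$ be the least such $\alpha$. Since $e_k\notin K_\gamma$, $\sigma_k>\gamma\ge0$, and by continuity $\sigma_k$ is not a limit. So $\sigma_k=\rho_k+1$ with $\rho_k\ge\gamma$. The element $e_k\in K_{\rho_k+1}$ normalizes $K_{\rho_k}$, and $x_k\in K_\gamma\subseteq K_{\rho_k}$. Hence $e_{k+1}\in K_{\rho_k}$, so $\sigma_{k+1}$ exists and $\sigma_{k+1}\le\rho_k<\sigma_k$. Repeating this gives an infinite descending sequence of ordinals. $\square$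

**Proof of Theorem B (2).** The purpose is to attach an ordinal below $\delta$ also to every $e\notin N_\delta$. Call $e\in\Gamma$ *bad at* $\gamma$ if there is a sequence as in Lemma 1, for the chain $\langle N_\alpha\rangle$ and this $\gamma$, with $e_0=e$. By Lemma 1, if $e$ is bad at some $\gamma$, then $e$ is in no $N_\alpha$.

Let $e\notin N_\delta$. By (1), $N_\Gamma(N_\delta)=N_\delta$. So any $e_n\notin N_\delta$ fails to normalize $N_\delta$, and there are $x_n\in N_\delta$ and $\varepsilon_n$ with $e_{n+1}:=e_n^{\varepsilon_n}x_ne_n^{-\varepsilon_n}\notin N_\delta$. Starting from $e_0=e$ and using DC we get a sequence $\langle e_n\mid n<\omega\rangle$ outside $N_\delta$. By hypothesis it lies in $A$. For each $n$ there is $\gamma<\delta$ such that some $x\in N_\gamma$ and $\varepsilon$ satisfy $e_{n+1}=e_n^\varepsilon xe_n^{-\varepsilon}$; this is a $\Delta_1$ condition on $(n,\gamma)$. Bounding over $\omega$ gives one $\gamma<\delta$ that works for all $n$. Since all $e_n\notin N_\delta\supseteq N_\gamma$, $e$ is bad at $\gamma$.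

So for every $e\in\Gamma$ there is $\gamma<\delta$ such that $e\in N_\gamma$ or $e$ is bad at $\gamma$. All $\omega$-sequences from $\Gamma$ are in $A$, so this condition on $(e,\gamma)$ is $\Sigma_1$ over $A$. Bounding over $\Gamma$ gives $\beta<\delta$ such that each $e$ has such a $\gamma\le\beta$. If $e$ lies in any $N_\alpha$, it is not bad at any $\gamma$, so $e\in N_\gamma\subseteq N_\beta$. Hence $N_\alpha=N_\beta$ for all $\alpha\ge\beta$, and the height is at most $\beta$. $\square$

In Theorem A, the hypothesis $\mathcal P(\kappa)\in A$ will supply the $\omega$-sequences. What is missing is an ambient group $\Gamma\in A$. We replace elements of the tower by subsets of a fixed set $W$ of words. Then all of $\mathcal P(W)$ plays the part of $\Gamma$, and a new kind of certificate is needed for subsets that do not come from any element.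

## 5. The tower as a chain, and the type of an element

Let $G$ be a centerless group and $\theta$ any ordinal. Put $H_\alpha=\iota_{\alpha,\theta}[G_\alpha]\le G_\theta$ for $\alpha\le\theta$ (with $\iota_{\theta,\theta}=\mathrm{id}$), and identify $G$ with $H_0$. Then $\langle H_\alpha\mid\alpha\le\theta\rangle$ is increasing and continuous at limits, and for $\alpha<\theta$
$$H_\alpha\trianglelefteq H_{\alpha+1},\text{ and every automorphism of }H_\alpha\text{ is conjugation by exactly one element of }H_{\alpha+1}.\tag{3}$$
Indeed, for $\varphi\in\operatorname{Aut}(G_\alpha)$ we have $\varphi\iota_g\varphi^{-1}=\iota_{\varphi(g)}$. So conjugation by $\varphi$ on the copy $\iota_{G_\alpha}[G_\alpha]$ acts as $\varphi$ does on $G_\alpha$; and if $\varphi,\psi$ act in the same way, then $\iota_{\varphi(g)}=\iota_{\psi(g)}$ for all $g$, so $\varphi=\psi$.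

The next lemma says that an element of the tower is determined by how it conjugates the bottom group.

**Lemma 2.** $C_{H_\theta}(G)=1$.

*Proof.* We show by induction on $\beta\le\theta$ that $C_{H_\beta}(H_\gamma)=1$ for all $\gamma\le\beta$. For $\beta=0$ this is centerlessness.

Let $\beta$ be a limit and let $c\in H_\beta$ centralize $H_\gamma$. Choose $\beta'<\beta$ with $c\in H_{\beta'}$, and with $\beta'\ge\gamma$ if $\gamma<\beta$. Then $c\in C_{H_{\beta'}}(H_{\min(\gamma,\beta')})=1$.

Now consider $\beta+1$. We may assume $\gamma\le\beta$, since centralizing $H_{\beta+1}$ implies centralizing $H_\beta$. Let $c\in H_{\beta+1}$ centralize $H_\gamma$. We show by induction on $\xi\in[\gamma,\beta]$ that $c$ centralizes $H_\xi$. The start $\xi=\gamma$ is given, and limits are unions. Suppose it holds for $\xi$, let $\xi+1\le\beta$, $x\in H_{\xi+1}$ and $y\in H_\xi$. Then $xyx^{-1}\in H_\xi$, so $c$ commutes with $xyx^{-1}$ and with $y$: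
$$xyx^{-1}=c\,xyx^{-1}c^{-1}=(cxc^{-1})\,y\,(cxc^{-1})^{-1}.$$
Hence $x^{-1}cxc^{-1}$ commutes with every $y\in H_\xi$. Since $x\in H_\beta$ and $c$ normalizes $H_\beta$, this element lies in $H_\beta$, so it is in $C_{H_\beta}(H_\xi)=1$ by the induction hypothesis on $\beta$. Thus $c$ commutes with $x$. At $\xi=\beta$: $c$ centralizes $H_\beta$, so $c=1$ by uniqueness in (3). $\square$

**Definition (type).** Let $W$ be the set of finite words over the alphabet $G\sqcup\{x,x^{-1}\}$. For a group $E\ge G$, $e\in E$ and $w\in W$, let $w(e)\in E$ be the value of $w$ under $x\mapsto e$, $x^{-1}\mapsto e^{-1}$. The type of $e$ is $\{w\in W\mid w(e)=1\}$; for $e\in H_\theta$ we write it $t(e)$. For $p\subseteq W$, $g\in G$, $\varepsilon=\pm1$ let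
$$p^{(g,\varepsilon)}=\{w\in W\mid w[x^\varepsilon gx^{-\varepsilon}]\in p\},$$
where $w[x^\varepsilon gx^{-\varepsilon}]$ is $w$ with $x$ replaced by the word $x^\varepsilon gx^{-\varepsilon}$ and $x^{-1}$ by $x^\varepsilon g^{-1}x^{-\varepsilon}$.

In the dihedral example, $t(d)$ contains the word $x\,t_1\,x^{-1}\,t_2^{-1}$ (the last letter being the element $t_2^{-1}$ of $G$), because $dt_1d^{-1}=t_2$. Evaluating $w[x^\varepsilon gx^{-\varepsilon}]$ at $e$ is the same as evaluating $w$ at $e^\varepsilon ge^{-\varepsilon}$, so
$$t(e)^{(g,\varepsilon)}=t(e^\varepsilon ge^{-\varepsilon}),\tag{4}$$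
and likewise for types of elements of any $E\ge G$.

**Lemma 3** (cf. Kaplan–Shelah). The map $t\colon H_\theta\to\mathcal P(W)$ is injective.

*Proof.* By induction on $\alpha\le\theta$: if $y\in H_\alpha$, $z\in H_\theta$ and $t(y)=t(z)$, then $y=z$. For $\alpha=0$ the word $xy^{-1}$, with the letter $y^{-1}\in G$, lies in $t(y)=t(z)$, so $z=y$. At limits $y$ lies in an earlier group. Let $y\in H_{\alpha+1}$ and $g\in G$. Then $ygy^{-1}\in H_\alpha$ and $t(ygy^{-1})=t(zgz^{-1})$ by (4), so $ygy^{-1}=zgz^{-1}$ by induction. Thus $z^{-1}y\in C_{H_\theta}(G)=1$. $\square$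

For $|G|=\kappa$ this already gives the bound of Thomas by counting: take $\theta=(2^\kappa)^+$; if all inclusions $H_\alpha\subseteq H_{\alpha+1}$, $\alpha<\theta$, were proper, $t$ would produce $(2^\kappa)^+$ distinct elements of $\mathcal P(W)$, which has size $2^\kappa$.

Put $i(g)=t(g)$ for $g\in G$, and for $\alpha\le\theta$
$$T_\alpha=t[H_\alpha],\qquad M_\alpha=\{(t(a),t(b),t(ab))\mid a,b\in H_\alpha\},\qquad \mathcal G_\alpha=(T_\alpha,M_\alpha).$$
Then $\mathcal G_\alpha$ is a group (with multiplication table $M_\alpha$) isomorphic to $H_\alpha$ via $t$; by injectivity $t(e)\in T_\alpha$ iff $e\in H_\alpha$. The $\mathcal G_\alpha$ form an increasing chain of groups, continuous at limits.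

The type of a conjugate of a member of $G$ is given by (4). We also need the type of a conjugate of a member of a later stage, read off from the conjugates of $G$ alone. For a group $\mathcal G=(T,M)$, $h\colon G\to T$, $y\in T$, $w\in W$, let $w^h(y)\in T$ be the value of $w$ in $\mathcal G$ with each letter $g\in G$ read as $h(g)$ and $x$ read as $y$, and put
$$\lambda_h(y)=\{w\in W\mid w^h(y)=1\text{ in }\mathcal G\}.$$
This does not change when $\mathcal G$ is replaced by a larger group. Suppose $e\in H_\theta$, $b\in H_\gamma$, $\varepsilon=\pm1$, and $e^{-\varepsilon}ge^\varepsilon\in H_\gamma$ for all $g\in G$. Then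
$$t(e^\varepsilon be^{-\varepsilon})=\lambda_h(t(b))\text{ in }\mathcal G_\gamma,\quad\text{where }h(g)=t(e^{-\varepsilon}ge^\varepsilon).\tag{5}$$
Indeed, put $b=e^{-\varepsilon}(e^\varepsilon be^{-\varepsilon})e^\varepsilon$ for $x$ and $e^{-\varepsilon}ge^\varepsilon$ for each letter $g$ of $w$. The inner factors cancel and the value is $e^{-\varepsilon}\,w(e^\varepsilon be^{-\varepsilon})\,e^\varepsilon$, which is $1$ iff $w(e^\varepsilon be^{-\varepsilon})=1$. Note the sign: conjugation by $e^\varepsilon$ is computed from the conjugates of $G$ by $e^{-\varepsilon}$.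

## 6. Building the chain of types inside $A$

From now on $\kappa$ and $A$ are as in Theorem A, $\delta=A\cap\mathrm{On}$, $\theta=\delta+1$, and $G$ has underlying set $\kappa$ and multiplication table $m\subseteq\kappa^3$. Since $\kappa,\omega\in\mathcal P(\kappa)\in A$, we have $\kappa,\omega\in A$. Everything will be uniform in $m$.

**Step 1: the sets we need are in $A$.** Gödel pairing $\langle\cdot,\cdot\rangle$ restricts to a bijection $\kappa\times\kappa\to\kappa$. It lies in $A$: with $F(0)=0$, $F(\mu+1)=F(\mu)+\mu+\mu+1$ and suprema at limits, $\langle\xi,\eta\rangle$ is $F(\eta)+\xi$ if $\xi<\eta$ and $F(\xi)+\xi+\eta$ if $\eta\le\xi$, and ordinal arithmetic is available by $\Sigma_1$-recursion. Represent the alphabet by $\kappa+2$, with $\kappa$ for $x$ and $\kappa+1$ for $x^{-1}$. Let $j\colon\kappa+2\to\kappa$ be the injection $\kappa\mapsto0$, $\kappa+1\mapsto1$, $n\mapsto n+2$ for $n<\omega$, $\xi\mapsto\xi$ for $\omega\le\xi<\kappa$. Then $W={}^{<\omega}(\kappa+2)\in A$, and $\mathrm{code}(\emptyset)=0$, $\mathrm{code}(s^\frown a)=\langle\mathrm{code}(s),j(a)\rangle+1$ defines an injection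 $W\to\kappa$ in $A$. With pairing, $\kappa^3$, $\kappa\times W$ and $\omega\times W$ inject into $\kappa$ by maps in $A$.

If $S\in A$ and $k\colon S\to\kappa$ is an injection in $A$, then $\mathcal P(S)\in A$, and this is the true power set. Indeed, every $Z\subseteq S$ equals $k^{-1}[k[Z]]$, so $\mathcal P(S)=\{k^{-1}[Y]\mid Y\in\mathcal P(\kappa)\}$, which is in $A$ by $\Sigma_1$-replacement. Hence $\mathcal P(W)$, $\mathcal P(\kappa\times W)$, $\mathcal P(\omega\times W)$ and $\mathcal P(\kappa^3)$ are in $A$. The full function spaces ${}^G\mathcal P(W)$ and ${}^\omega\mathcal P(W)$ are the images of $\mathcal P(\kappa\times W)$ and $\mathcal P(\omega\times W)$ under $Z\mapsto\langle\{w\mid(\xi,w)\in Z\}\rangle_\xi$, so they are in $A$. Restricting $\omega$-sequences to all $n\le\omega$ we get ${}^{\le\omega}\mathcal P(W)\in A$. Finally the set $\mathfrak M$ of all multiplication tables of centerless groups on $\kappa$ is in $A$, by $\Delta_0$-separation from $\mathcal P(\kappa^3)$.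

**Step 2: the basic operations are $\Sigma_1$ functions on $A$.** Give each the value $\emptyset$ when the arguments are not of the stated kind, which is a $\Delta_0$ matter.

* The value $w^h(y)$ in $\mathcal G$: by recursion on the length of $w$.
* $(\mathcal G,h,y)\mapsto\lambda_h(y)$: by $\Delta_1$-separation from $W$.
* The substitution $(m,g,\varepsilon,w)\mapsto w[x^\varepsilon gx^{-\varepsilon}]$: by recursion on length; hence $(m,p,g,\varepsilon)\mapsto p^{(g,\varepsilon)}$, by $\Delta_1$-separation.
* $m\mapsto i=i^m$, since $i(g)=\{w\mid w(g)=1\}$ is computed in $G$; and $m\mapsto\mathcal G_0^m$, which consists of $T_0=i[G]$ and the triples $(i(a),i(b),i(ab))$.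

**Lemma 4.** For $\alpha<\delta$ we have $\mathcal G_\alpha\in A$, and $(m,\alpha)\mapsto\mathcal G_\alpha=\mathcal G_\alpha^m$ is a total $\Sigma_1$-definable function on $\mathfrak M\times\delta$ in $A$.

*Proof.* By $\Sigma_1$-recursion on $\alpha$ it is enough to find a $\Sigma_1$ function $\mathrm{Next}$ on $A$ with $\mathrm{Next}(m,\mathcal G_\alpha)=\mathcal G_{\alpha+1}$, because $\mathcal G_0$ has been treated and at limits we take componentwise unions. The point is to find all automorphisms of $\mathcal G_\alpha$ inside $A$ although $\mathcal P(T_\alpha\times T_\alpha)$ may be unavailable. By (5) an automorphism is recovered from two functions in ${}^G\mathcal P(W)$, and this space is in $A$.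

*Definition of $\mathrm{Next}$.* Let $\mathcal G=(T,M)$ be a group with $T\subseteq\mathcal P(W)$ such that $i\colon G\to T$ is an injective homomorphism (otherwise the value is $\emptyset$). For $h\in{}^GT$ the function $\lambda_h$ on $T$ is in $A$ by $\Sigma_1$-replacement, and $(\mathcal G,h)\mapsto\lambda_h$ is $\Sigma_1$. Let $\Phi$ be the set of pairs $(f_+,f_-)$ in $({}^GT)^2$ such that

* $\lambda_{f_-}$ is an automorphism of $\mathcal G$ with inverse $\lambda_{f_+}$, and
* $\lambda_{f_-}(i(g))=f_+(g)$ and $\lambda_{f_+}(i(g))=f_-(g)$ for all $g\in G$.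

By $\Delta_1$-separation from $({}^G\mathcal P(W))^2$, $\Phi\in A$. For $f=(f_+,f_-)\in\Phi$ and $w\in W$ let $u_w\colon T\to T$ be the composition of maps obtained from $w$ by reading $x$ as $\lambda_{f_-}$, $x^{-1}$ as $\lambda_{f_+}$, and $g$ as conjugation by $i(g)$. Let
$$\bar t(f)=\{w\in W\mid u_w(i(h))=i(h)\text{ for all }h\in G\}.$$
Put $\mathrm{Next}(m,\mathcal G)=(T^+,M^+)$, where $T^+=\bar t[\Phi]$ and $M^+$ is the set of all $(\bar t(f),\bar t(h),\bar t(k))$ with $f,h,k\in\Phi$ and $k_+=\lambda_{f_-}\circ h_+$. The maps $u_w$ are given by recursion on length, so $\mathrm{Next}$ is a total $\Sigma_1$ operation on $A$.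

*Elements of $H_{\alpha+1}$ give pairs.* Now let $\mathcal G=\mathcal G_\alpha$. For $a\in H_{\alpha+1}$ put $f_+(g)=t(aga^{-1})$ and $f_-(g)=t(a^{-1}ga)$; these are in $T_\alpha$. By (5) with $e=a$ and $\varepsilon=1$, $\lambda_{f_-}(t(b))=t(aba^{-1})$ for $b\in H_\alpha$; with $\varepsilon=-1$, $\lambda_{f_+}(t(b))=t(a^{-1}ba)$. So $(f_+,f_-)\in\Phi$.

*Every pair arises in this way, from one element.* Let $(f_+,f_-)\in\Phi$. By (3) the automorphism $\lambda_{f_-}$ is the transport via $t$ of conjugation by some $a\in H_{\alpha+1}$, and its inverse $\lambda_{f_+}$ is the transport of conjugation by $a^{-1}$. The second condition on $\Phi$ gives $f_+(g)=t(aga^{-1})$ and $f_-(g)=t(a^{-1}ga)$, so $(f_+,f_-)$ is the pair of $a$. By Lemma 2, $a$ is determined by $f_+$.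

*The values are right.* For the pair $f$ of $a$, $u_w$ is the transport of conjugation by $w(a)$ on $H_\alpha$. So $w\in\bar t(f)$ iff $w(a)$ centralizes $G$ iff $w(a)=1$, by Lemma 2. Thus $\bar t(f)=t(a)$ and $T^+=T_{\alpha+1}$. If $f,h,k$ are the pairs of $a,b,c$, then $k_+=\lambda_{f_-}\circ h_+$ says $cgc^{-1}=ab\,g\,(ab)^{-1}$ for all $g\in G$, that is, $c=ab$, again by Lemma 2. Thus $M^+=M_{\alpha+1}$. $\square$

By Lemma 4, "$p\in T_\alpha^m$" is a $\Delta_1$ predicate of $(m,\alpha,p)$ on $A$. Since $\delta$ is a limit, $T_\delta=\bigcup_{\alpha<\delta}T_\alpha$.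

## 7. Refuting a set of words

We now copy the certificates of Section 4, with arbitrary $p\subseteq W$ in place of $e\in\Gamma$. Such a $p$ need not be the type of anything, so a refutation may also end by exhibiting a contradiction. Let $\gamma<\delta$ and $p\subseteq W$.

**Definition (grounded).** $p$ is $\gamma$-grounded if $p^{(g,\varepsilon)}\in T_\gamma$ for all $g\in G$, $\varepsilon=\pm1$. Then put $f_{p,\varepsilon}(g)=p^{(g,\varepsilon)}$ and, for $y\in T_\gamma$,
$$p\langle y,\varepsilon\rangle=\lambda_{f_{p,-\varepsilon}}(y)=\{w\in W\mid w^{f_{p,-\varepsilon}}(y)=1\text{ in }\mathcal G_\gamma\}.$$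

This does not change if $\gamma$ is increased. If $p=t(e)$, then by (4) and (5) it is the type of $e^\varepsilon be^{-\varepsilon}$, where $y=t(b)$. So think of $p\langle\cdot,\varepsilon\rangle$ as conjugation by $p^\varepsilon$.

**Definition (inconsistent).** $p$ is $\gamma$-inconsistent if it is $\gamma$-grounded and one of the following fails:

1. if $y,y'\in T_\gamma$ and $p\langle y,\varepsilon\rangle,p\langle y',\varepsilon\rangle,p\langle yy',\varepsilon\rangle\in T_\gamma$, then $p\langle yy',\varepsilon\rangle=p\langle y,\varepsilon\rangle\,p\langle y',\varepsilon\rangle$ (for $\varepsilon=\pm1$);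
2. if $y$, $z=p\langle y,\varepsilon\rangle$ and $p\langle z,-\varepsilon\rangle$ are in $T_\gamma$, then $p\langle z,-\varepsilon\rangle=y$ (for $\varepsilon=\pm1$);
3. $p\langle i(g),\varepsilon\rangle=p^{(g,\varepsilon)}$ for all $g\in G$, $\varepsilon=\pm1$;
4. there is no $q\in T_\gamma$ with $q\ne p$ and $q\,i(g)\,q^{-1}=p^{(g,1)}$ for all $g\in G$.

**Definition (successor, refutation).** $p'$ is a $\gamma$-successor of $p$ if $p'=p^{(g,\varepsilon)}$ for some $g\in G$, $\varepsilon=\pm1$, or $p$ is $\gamma$-grounded and $p'=p\langle y,\varepsilon\rangle$ for some $y\in T_\gamma$, $\varepsilon=\pm1$. A refutation of $p$ at $\gamma$ is a sequence $\langle p_n\mid n<N\rangle$ in $\mathcal P(W)$, $1\le N\le\omega$, with $p_0=p$ and all $p_n\notin T_\gamma$, with $p_{n+1}$ a $\gamma$-successor of $p_n$ whenever $n+1<N$, and, if $N<\omega$, with $p_{N-1}$ $\gamma$-inconsistent.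

Three examples. The empty set is not a type, since every type contains the empty word; and $\emptyset^{(g,\varepsilon)}=\emptyset$, so the constant sequence $\emptyset,\emptyset,\dots$ is an infinite refutation of $p=\emptyset$ at every $\gamma$. Next, let $G$ be the infinite dihedral group and $p_0$ the type of $(3,0)\in\mathrm{Aff}(\mathbb Q)$. By (4), $p_1=p_0^{(t_1,-1)}$ is the type of $t_{1/3}$, and $p_{n+1}=p_n^{(r,1)}$, $n\ge1$, gives the types of the reflections of Section 4. None is in $T_0$: if the type of $e$ equals $t(h)$ with $h\in G$, it contains $xh^{-1}$, so $e=h\in G$. So this is an infinite refutation at $0$. Finally, let $e\in H_\gamma$ and let $p$ differ from $t(e)$ exactly in whether it contains the one-letter word $x$. A word of the form $w[x^\varepsilon gx^{-\varepsilon}]$ is never the one-letter word $x$, so $p^{(g,\varepsilon)}=t(e)^{(g,\varepsilon)}$ for all $g,\varepsilon$. Thus $p$ is $\gamma$-grounded, and clause 4 fails with $q=t(e)$. Also $p\notin T_\gamma$, since $p=t(e')$ would give $ege^{-1}=e'ge'^{-1}$ for all $g$, hence $e=e'$. So $\langle p\rangle$ is a refutation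 of length one, and clause 4 is there for such $p$.

**Persistence.** Let $\gamma\le\gamma'<\delta$. If $p$ is $\gamma$-grounded, it is $\gamma'$-grounded, since $T_\gamma\subseteq T_{\gamma'}$. As $p\langle y,\varepsilon\rangle$ is unchanged, $\gamma$-successors are $\gamma'$-successors. A failure of one of 1–4 at $\gamma$ is witnessed by finitely many elements of $T_\gamma$ or of $G$, and the same witnesses work in the larger group $\mathcal G_{\gamma'}$; so $\gamma$-inconsistency implies $\gamma'$-inconsistency.

**Complexity.** The functions $(m,\gamma)\mapsto\mathcal G_\gamma^m$, $(m,p,g,\varepsilon)\mapsto p^{(g,\varepsilon)}$ and $(m,\gamma,p,y,\varepsilon)\mapsto p\langle y,\varepsilon\rangle$ (with value $\emptyset$ if $p$ is not $\gamma$-grounded or $y\notin T_\gamma$) are total $\Sigma_1$ functions on $A$, by Section 6. All quantifiers in the definitions range over $G$, $\{\pm1\}$, $T_\gamma$, $W$ or $N\le\omega$. Hence being grounded, inconsistent, a successor, or a refutation are $\Delta_1$ on $A$.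

**Lemma 5 (soundness).** If $p$ has a refutation at some $\gamma<\delta$, then $p\notin T_\theta$.

*Proof.* We first record what the definitions mean for a type. Let $p=t(e)$ with $e\in H_\theta$. By (4), $p^{(g,\varepsilon)}=t(e^\varepsilon ge^{-\varepsilon})$. If $p$ is $\gamma$-grounded, then $e^{\pm1}ge^{\mp1}\in H_\gamma$ for all $g\in G$, so (5) gives $p\langle t(b),\varepsilon\rangle=t(e^\varepsilon be^{-\varepsilon})$ for $b\in H_\gamma$.

**(i) A $\gamma$-grounded $p=t(e)$ is not $\gamma$-inconsistent.** Clause 1 holds because conjugation by $e^\varepsilon$ is a homomorphism. Clause 2: if $y=t(b)$ and $z=t(e^\varepsilon be^{-\varepsilon})\in T_\gamma$, then $e^\varepsilon be^{-\varepsilon}\in H_\gamma$ and $p\langle z,-\varepsilon\rangle=t(e^{-\varepsilon}e^\varepsilon be^{-\varepsilon}e^\varepsilon)=t(b)=y$. Clause 3: both sides are $t(e^\varepsilon ge^{-\varepsilon})$. Clause 4: let $q=t(e')$ with $e'\in H_\gamma$ and $q\,i(g)\,q^{-1}=p^{(g,1)}$ for all $g$. Then $e'ge'^{-1}=ege^{-1}$ for all $g\in G$, so $e'=e$ by Lemma 2, and $q=p$.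

**(ii) Every $\gamma$-successor of $t(e)$ is $t(e^\varepsilon be^{-\varepsilon})$ for some $b\in H_\gamma$ and $\varepsilon=\pm1$.** For the first kind of successor take $b=g\in G\subseteq H_\gamma$; for the second kind use the formula above.

Now suppose $\langle p_n\mid n<N\rangle$ is a refutation at $\gamma$ with $p_0=t(e_0)$, $e_0\in H_\theta$. By (ii) and induction $p_n=t(e_n)$ with $e_{n+1}=e_n^{\varepsilon_n}b_ne_n^{-\varepsilon_n}$ and $b_n\in H_\gamma$, and $e_n\notin H_\gamma$ because $p_n\notin T_\gamma$. If $N<\omega$, then $p_{N-1}$ is $\gamma$-inconsistent, contradicting (i). If $N=\omega$, Lemma 1 for the chain $\langle H_\alpha\mid\alpha\le\theta\rangle$ says that $e_0$ is in no $H_\alpha$, contradicting $e_0\in H_\theta$. $\square$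

**Lemma 6 (completeness).** If $p\subseteq W$ and $p\notin T_\delta$, then $p$ has a refutation at some $\gamma<\delta$.

*Proof.* **Step 1: construct the sequence, staying outside $T_\delta$.** Using DC, construct $p_0=p,p_1,\dots$ outside $T_\delta$. Let $p_n\notin T_\delta$ be given.

*Case 1:* some $p_n^{(g,\varepsilon)}\notin T_\delta$. Let $p_{n+1}$ be such a set.

*Case 2:* all $p_n^{(g,\varepsilon)}\in T_\delta$. By bounding over $G\times\{\pm1\}$, $p_n$ is $\gamma_n$-grounded for some $\gamma_n<\delta$. So $p_n\langle y,\varepsilon\rangle$ is defined for all $y\in T_\delta$, by increasing $\gamma_n$ if necessary.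

*Case 2a:* some $p_n\langle y,\varepsilon\rangle\notin T_\delta$ with $y\in T_\delta$. Let $p_{n+1}$ be such a set.

*Case 2b:* $p_n\langle y,\varepsilon\rangle\in T_\delta$ for all $y\in T_\delta$, $\varepsilon=\pm1$. Stop, with $N=n+1$.

**Step 2: in Case 2b, $p_n$ is $\gamma$-inconsistent for some $\gamma<\delta$.** This is the argument of Theorem B (1), applied to a $p_n$ that acts on $T_\delta$ by "conjugation." Suppose the claim fails. Then 1–4 hold at all $\gamma\in[\gamma_n,\delta)$. Let $F_\varepsilon\colon T_\delta\to T_\delta$, $F_\varepsilon(y)=p_n\langle y,\varepsilon\rangle$. Given finitely many elements of $T_\delta$, they and their values lie in one $T_\gamma$ with $\gamma\ge\gamma_n$. So clause 1 shows that $F_1,F_{-1}$ are homomorphisms, clause 2 that they are inverse to each other, and clause 3 that $F_1(i(g))=p_n^{(g,1)}$.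

Put $\beta_0=\gamma_n$, and let $\beta_{k+1}$ be the least $\beta>\beta_k$ with $F_1[T_{\beta_k}]\cup F_{-1}[T_{\beta_k}]\subseteq T_\beta$. It exists below $\delta$ by bounding over $T_{\beta_k}\times\{\pm1\}\in A$, and $\beta_k\mapsto\beta_{k+1}$ has $\Delta_1$ graph. By $\Sigma_1$-recursion $\langle\beta_k\mid k<\omega\rangle\in A$, so $\beta=\sup_k\beta_k<\delta$. Since $\beta$ is a limit, $T_\beta=\bigcup_kT_{\beta_k}$, so $F_{\pm1}[T_\beta]\subseteq T_\beta$, and $F_1{\restriction}T_\beta$ is an automorphism of $\mathcal G_\beta$. By (3) there is $q\in T_{\beta+1}$ with $qyq^{-1}=F_1(y)$ for all $y\in T_\beta$. In particular $q\,i(g)\,q^{-1}=p_n^{(g,1)}$ for all $g\in G$. Since $q\in T_\delta$ and $p_n\notin T_\delta$, $q\ne p_n$. So clause 4 fails at $\beta+1\in[\gamma_n,\delta)$, a contradiction.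

**Step 3: one $\gamma$ for the whole sequence.** If the construction stops, there are finitely many successor steps, each a $\gamma$-successor step for some $\gamma<\delta$, and a final inconsistency at some $\gamma<\delta$ by Step 2. By persistence the largest of these $\gamma$'s works for all of them. Since all $p_n\notin T_\delta\supseteq T_\gamma$, this is a refutation at $\gamma$.

If it does not stop, then $\langle p_n\mid n<\omega\rangle\in{}^\omega\mathcal P(W)$. By Section 6 this full space is an element of $A$, so the sequence is in $A$. For each $n$ there is $\gamma<\delta$ such that $p_{n+1}$ is a $\gamma$-successor of $p_n$. This is a $\Delta_1$ condition on $(n,\gamma)$ with parameters in $A$, so bounding over $\omega$ and persistence give one $\gamma<\delta$ that works for all $n$. Again all $p_n\notin T_\gamma$, and we have a refutation at $\gamma$. $\square$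

## 8. One bound for all groups of size $\kappa$

**Proof of Theorem A.** Membership in the tower and non-membership now both have witnesses below $\delta$, so we can bound over a set that is in $A$. By Lemma 6, for every $(m,p)\in\mathfrak M\times\mathcal P(W)$ there is $\gamma<\delta$ such that
$$p\in T^m_\gamma\quad\text{or}\quad\exists s\in{}^{\le\omega}\mathcal P(W)\ (s\text{ is a refutation of }p\text{ at }\gamma\text{ for }m).\tag{6}$$
Indeed, if $p\in T_\delta^m$, some $\gamma<\delta$ satisfies the first alternative; otherwise the lemma provides the second. Since ${}^{\le\omega}\mathcal P(W)\in A$, condition (6) is $\Delta_1$ on $A$, and $\mathfrak M\times\mathcal P(W)\in A$. By bounding there is $\beta<\delta$ such that every $(m,p)$ has such a $\gamma\le\beta$.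

Fix $m\in\mathfrak M$ and let $p\in T_\theta^m$. By Lemma 5, $p$ has no refutation at any $\gamma<\delta$. So the $\gamma\le\beta$ given for $(m,p)$ satisfies the first alternative in (6), and $p\in T^m_\gamma\subseteq T^m_\beta$. Hence $T^m_\theta=T^m_\beta$. As $\beta+1\le\theta$ and $t$ is injective, $H_{\beta+1}=H_\beta$ for the group $G$ with table $m$, that is, $\iota_{\beta,\beta+1}$ is an isomorphism and $\tau(G)\le\beta$. Every centerless group of cardinality $\kappa$ is isomorphic to one with underlying set $\kappa$, so this $\beta$ works for all of them. $\blacksquare$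

The only choice principle used is DC, in Step 1 of Lemma 6. By Lemma 4 and $\Sigma_1$-replacement, the towers $\langle\mathcal G_\alpha^m\mid\alpha\le\beta\rangle$, $m\in\mathfrak M$, are themselves elements of $A$. With $A$ the least transitive model of KP containing $\mathcal P(\kappa)$, the theorem gives $\tau^c_\kappa\le\beta+1<\delta_{\mathcal P(\kappa)}$ in ZFC, for every infinite cardinal $\kappa$; so the equality $\tau^c_\kappa=\delta_{\mathcal P(\kappa)}+1$ never holds.
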